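\title{Dowker filters exist in ZFC}

\begin{abstract}
A filter $\mathcal F$ on a set $X$ is a Dowker filter if (I) for every map $f:X\to\mathcal F$ there are distinct $x,y$ with $x\in f(y)$ and $y\in f(x)$, and (II) for every $2$-coloring of $X$ some map $f:X\to\mathcal F$ admits such pairs only inside the color classes. We prove in ZFC that every regular cardinal $\lambda$ with $\lambda^{\aleph_1}=\lambda$, for example $(2^{\aleph_1})^+$, carries a Dowker filter. If $2^{\aleph_1}=\aleph_2$, then a set carries a Dowker filter exactly when it has size at least $\aleph_2$. The same construction gives $\kappa$-complete Dowker filters for every infinite regular $\kappa$.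
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{filter} on a set $X$ is a nonempty family of subsets of $X$ that is closed under supersets and finite intersections and does not contain $\emptyset$. It is \emph{$\kappa$-complete} if it is closed under intersections of fewer than $\kappa$ members. A \emph{coloring} of $X$ is a function $e:X\to 2=\{0,1\}$.

\begin{definition}\label{def:dowker}
Let $\mathcal F$ be a filter on $X$. For $f:X\to\mathcal F$, an \emph{$f$-pair} is a pair of distinct points $x,y\in X$ with $x\in f(y)$ and $y\in f(x)$. The filter $\mathcal F$ is a \emph{Dowker filter} if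
\begin{itemize}
\item[(I)] for every $f:X\to\mathcal F$ there is an $f$-pair, and
\item[(II)] for every coloring $e$ of $X$ there is $f_e:X\to\mathcal F$ such that $e(x)=e(y)$ for every $f_e$-pair $x,y$.
\end{itemize}
\end{definition}

Think of the members of $\mathcal F$ as the large sets, and of $f(x)$ as a large set of points that $x$ accepts. Property (I) says that mutual acceptance cannot be avoided altogether. Property (II) says that it can be avoided across any prescribed partition of $X$ into two pieces.

It is consistent that Dowker filters exist: for example, in a forcing extension of a model of GCH there is a Dowker filter on $\kappa^+$ for suitable $\kappa$. In the other direction, a theorem of Dowker says that a set carrying a Dowker filter has size at least $\aleph_2$; we quote this theorem without proof. Our question is taken from \cite{DSD}: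
\begin{quote}
Does ZFC prove that some set carries a Dowker filter?
\end{quote}
The answer is yes.

\begin{theorem}\label{thm:one}
If $\lambda$ is a regular cardinal with $\lambda^{\aleph_1}=\lambda$, then there is a Dowker filter on $\lambda$. In particular, there is a Dowker filter on $(2^{\aleph_1})^+$.
\end{theorem}

\begin{theorem}\label{thm:two}
\begin{itemize}
\item[(a)] If $X$ carries a Dowker filter and $|Y|\ge|X|$, then $Y$ carries a Dowker filter. Hence every set of size at least $(2^{\aleph_1})^+$ carries one, and so does every set of size at least $2^{\aleph_1}$ if $2^{\aleph_1}$ is regular.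
\item[(b)] If $2^{\aleph_1}=\aleph_2$, in particular under GCH, then $X$ carries a Dowker filter if and only if $|X|\ge\aleph_2$.
\item[(c)] Let $\kappa$ be an infinite regular cardinal and $\theta=(2^{<\kappa})^{++}$. Every set $X$ of size at least $(2^\theta)^+$ carries a $\kappa$-complete Dowker filter. Such a filter satisfies {\rm(II)} even for all $e:X\to{}^\nu2$ with $\nu<\kappa$.
\end{itemize}
\end{theorem}

We do not settle whether ZFC alone gives a Dowker filter on $\omega_2$.

A count suggests why one might expect the opposite answer. As Section~\ref{sec:orient} shows, building a Dowker filter on $\lambda$ means deciding, for each coloring $e$ and each pair of points of different color, which of the two accepts the other. These decisions must then produce an $f$-pair for every $f$, and the maps $f$ come from $2^\lambda$ assignments, too many to be handled one at a time in a recursion along $\lambda$. One expects to need a device that guesses $f$, and one expects such a device to go beyond ZFC. The point of the proof is that it suffices to guess a piece of $f$ of size $\aleph_1$, and under $\lambda^{\aleph_1}=\lambda$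 all such pieces can be listed. Section~\ref{sec:diag} shows this in a special case. Sections~\ref{sec:threads}--\ref{sec:I} prove a general theorem (Theorem~\ref{thm:main}), from which Theorems~\ref{thm:one} and~\ref{thm:two} follow in Section~\ref{sec:final}.

\subsection*{Notation and standard facts}

An ordinal is the set of smaller ordinals, so $B\subseteq\beta$ means that every element of $B$ is below $\beta$. We write ${}^AB$ for the set of functions $A\to B$, ${}^{<\kappa}B$ for the set of sequences in $B$ of length below $\kappa$, and $[X]^{<\kappa}$, $[X]^{\le\kappa}$, $[X]^{\kappa}$ for the sets of subsets of $X$ of the indicated sizes. Put $\nu^{<\kappa}=\sup_{\rho<\kappa}\nu^\rho$. For infinite $\kappa$ we have $\kappa\le2^{<\kappa}$, so a set of size $\nu\ge2$ has at most $\nu^{<\kappa}$ subsets of size below $\kappa$.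

\begin{itemize}
\item[(F1)] \emph{Clubs.} Let $\theta$ be regular and uncountable. A set $C\subseteq\theta$ is \emph{club} if it is unbounded in $\theta$ and contains the supremum of each of its nonempty subsets that is bounded in $\theta$; a set is \emph{stationary} if it meets every club. Bounded sets, in particular sets of size below $\theta$, are nonstationary, and a union of fewer than $\theta$ nonstationary sets is nonstationary. If $\langle\delta_i:i<\theta\rangle$ is strictly increasing in $\theta$ and continuous (that is, $\delta_i=\sup_{i'<i}\delta_{i'}$ for limit $i$), then its range and $\{\delta_i:i\text{ limit}\}$ are club, and $\operatorname{cf}\delta_i=\operatorname{cf}i$ for limit $i$. If $\theta<\lambda$ are regular, then $\{\eta<\lambda:\operatorname{cf}\eta=\theta\}$ is stationary in $\lambda$.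
\item[(F2)] \emph{Solovay's theorem.} A stationary subset of a regular uncountable cardinal $\theta$ splits into $\theta$ disjoint stationary sets.
\item[(F3)] \emph{The $\Delta$-system lemma.} Let $\mu>\kappa$ be regular with $\nu^{<\kappa}<\mu$ for all $\nu<\mu$. For any $\langle E_j:j<\mu\rangle$ with $|E_j|<\kappa$ there are $K\in[\mu]^\mu$ and $E_*$ with $E_j\cap E_{j'}=E_*$ for distinct $j,j'\in K$. (If one set is repeated $\mu$ times, take those indices. Otherwise there are $\mu$ distinct sets, and the usual version \cite[II.1.6]{Kunen} applies.)
\item[(F4)] \emph{Hausdorff's formula.} $(\nu^+)^\rho=\nu^+\cdot\nu^\rho$ for infinite $\nu,\rho$.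
\item[(F5)] \emph{Placing points.} If $\lambda$ is regular, $|I|\le\lambda$ and $B_i\in[\lambda]^{<\lambda}$ for $i\in I$, then there is an injection $i\mapsto\beta_i\in\lambda$ with $B_i\subseteq\beta_i$. (Recurse along a well-ordering of $I$ of type at most $\lambda$: each $B_i$ is bounded in $\lambda$, and fewer than $\lambda$ values have been used.)
\end{itemize}

We use the $\Delta$-system lemma in the following form.

\begin{lemma}\label{lem:delta}
Let $\kappa,\mu$ be as in {\rm(F3)}, and for $j<\mu$ let $y_j\in X$ and $E_j\in[{}^X2]^{<\kappa}$. There are $K\in[\mu]^\mu$, a set $E_*$ and $\sigma:E_*\to2$ such that $E_j\cap E_{j'}=E_*$ for distinct $j,j'\in K$, and $e(y_j)=\sigma(e)$ for all $j\in K$ and $e\in E_*$.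
\end{lemma}

\begin{proof}
Apply (F3). The function $e\mapsto e(y_j)$ on $E_*$ has at most $2^{<\kappa}<\mu$ possible values, so, as $\mu$ is regular, it is the same for $\mu$ many $j\in K$.
\end{proof}

\section{Dowker filters as orientations}\label{sec:orient}

Property (I) passes to subfilters and property (II) passes to larger filters, so a Dowker filter must be neither too large nor too small. The extreme cases fail for simple reasons.

\begin{example}[Principal filters]
Let $\mathcal F$ consist of the supersets of $B\ne\emptyset$. If $|B|\ge2$, two points of $B$ form an $f$-pair for every $f$; so (I) holds, and (II) fails for a coloring that separates them. If $|B|=1$, the constant map with value $B$ shows that (I) fails.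
\end{example}

\begin{example}[Ultrafilters]
Let $\mathcal U$ be an ultrafilter, that is, a filter containing one of $B$, $X\setminus B$ for each $B\subseteq X$. Then (II) holds: one color class of $e$ lies in $\mathcal U$, and $f_e$ can be the constant map with that value. But (I) fails. Let $B\in\mathcal U$ have least size. If $B$ is finite, then $|B|=1$ and the previous example applies. Otherwise well-order $B$ in type $|B|$; the sets $\{y\in B:y\le x\}$ are smaller than $B$, so they are not in $\mathcal U$, and the tails $f(x)=\{y\in B:y>x\}$ are in $\mathcal U$. With $f(x)=B$ for $x\notin B$ there is no $f$-pair.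
\end{example}

On small sets, (II) itself destroys (I), because a point may intersect the sets $f_e(x)$ for several colorings $e$.

\begin{example}[Countable sets]\label{ex:countable}
Let $X\subseteq\omega$, assume (II), and let $e_n$ be the indicator function of $\{n\}$. Put $f(x)=\bigcap_{n\le x}f_{e_n}(x)$. An $f$-pair $x<y$ would be an $f_{e_x}$-pair, although $e_x(x)\ne e_x(y)$. So (I) fails.
\end{example}

\begin{lemma}\label{lem:colors}
If $\mathcal F$ is $\kappa$-complete and satisfies {\rm(II)}, then $\mathcal F$ satisfies {\rm(II)} for all $e:X\to{}^\nu2$ with $\nu<\kappa$. Hence a set carrying a $\kappa$-complete Dowker filter has size above $2^\nu$ for each $\nu<\kappa$.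
\end{lemma}

\begin{proof}
Let $e_\rho$ $(\rho<\nu)$ be the coordinates of $e$ and put $f(x)=\bigcap_{\rho<\nu}f_{e_\rho}(x)\in\mathcal F$. An $f$-pair $x,y$ is an $f_{e_\rho}$-pair for every $\rho$, so $e(x)=e(y)$. If $|X|\le2^\nu$, take $e$ injective; then there is no $f$-pair.
\end{proof}

Since (I) favors small filters, we should take the smallest filter that contains witnesses for (II). An \emph{orientation system} on $X$ chooses, for every coloring $e$ and every pair $x,y$ with $e(x)\ne e(y)$, exactly one of the \emph{arrows} $x\to_ey$ and $y\to_ex$. Given such a system, put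
\[
f_e(a)=\{b\in X: e(b)=e(a)\text{ or }a\to_eb\},
\]
and for an infinite regular $\kappa$ let $\mathcal F_\kappa$ be the family of all supersets of intersections of fewer than $\kappa$ sets $f_e(a)$ (the empty intersection is $X$). Consider the following property.

\begin{itemize}
\item[$(\star_\kappa)$] For every assignment $x\mapsto(E_x,Z_x)$ with $E_x\in[{}^X2]^{<\kappa}$ and $Z_x\in[X]^{<\kappa}$ there are distinct $\alpha,\beta\in X$ such that
\begin{itemize}
\item[(a)] $e(x)=e(\beta)$ or $x\to_e\beta$, for all $x\in Z_\alpha$ and $e\in E_\alpha$;
\item[(b)] $e(z)=e(\alpha)$ or $z\to_e\alpha$, for all $z\in Z_\beta$ and $e\in E_\beta$.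
\end{itemize}
\end{itemize}

\begin{lemma}\label{lem:reduce}
If an orientation system satisfies $(\star_\kappa)$, then $\mathcal F_\kappa$ is a $\kappa$-complete Dowker filter.
\end{lemma}

\begin{proof}
The family $\mathcal F_\kappa$ is closed under supersets and, as $\kappa$ is regular, under intersections of fewer than $\kappa$ members. Let $f:X\to\mathcal F_\kappa$. Each $f(x)$ contains an intersection of fewer than $\kappa$ sets $f_e(a)$; let $E_x$ and $Z_x$ collect the colorings and the points that occur, so that $\bigcap_{e\in E_x,\,z\in Z_x}f_e(z)\subseteq f(x)$. For $\alpha,\beta$ as in $(\star_\kappa)$, clause (a) gives $\beta\in f(\alpha)$ and clause (b) gives $\alpha\in f(\beta)$. So every $f$ has an $f$-pair. Applied to the constant map $\emptyset$, this shows $\emptyset\notin\mathcal F_\kappa$; thus $\mathcal F_\kappa$ is a filter with (I). Finally, if $e(x)\ne e(y)$, exactly one of $y\in f_e(x)$ and $x\in f_e(y)$ holds, so $x,y$ is not an $f_e$-pair. This is (II).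
\end{proof}

\begin{remark}
Nothing is lost by looking only at filters of this form. Let $\mathcal G$ be a Dowker filter with witnesses $g_e$ for (II). If $e(x)\ne e(y)$, at most one of $y\in g_e(x)$, $x\in g_e(y)$ holds; choose $x\to_ey$ in the first case, $y\to_ex$ in the second, and either arrow otherwise. Then $g_e(a)\subseteq f_e(a)$, so $\mathcal F_\omega\subseteq\mathcal G$, and $\mathcal F_\omega$ has (I) and (II).
\end{remark}

\section{The diagonal case}\label{sec:diag}

We first solve $(\star_\omega)$ for assignments with $Z_x=\{x\}$. Then only arrows between $\alpha$ and $\beta$ matter: on the colorings that separate the two points we need $\alpha\to_e\beta$ for $e\in E_\alpha$ and $\beta\to_e\alpha$ for $e\in E_\beta$. So the arrows between $\alpha$ and $\beta$, which are fixed in advance, must tell $E_\alpha$ from $E_\beta$. The idea is that $\beta$ carries a description of the sets $E_\alpha$ for infinitely many $\alpha<\beta$. A coloring of $\lambda$ is too large an object to be described, but countably many colorings are distinguished by their restrictions to a countable set.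

In this section only, $\lambda$ is a regular cardinal with $\lambda^{\aleph_0}=\lambda$, and a \emph{code} is a triple $c=(A,L,w)$ where $A,L\subseteq\lambda$ are countable and $w$ assigns to each $\alpha\in L$ a finite set $w(\alpha)\subseteq{}^A2$. There are at most $\lambda^{\aleph_0}\cdot2^{\aleph_0}=\lambda$ codes, and $\omega_1\le\lambda$, so (F5) gives an injection $(c,k)\mapsto\beta_{c,k}$, for codes $c=(A,L,w)$ and $k<\omega_1$, with $L\subseteq\beta_{c,k}$. Let $x<y$ and $e(x)\ne e(y)$. If $y=\beta_{c,k}$ with $c=(A,L,w)$ and $x\in L$, choose $x\to_ey$ when $e\restriction A\in w(x)$ and $y\to_ex$ otherwise. Choose all other arrows arbitrarily.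

Suppose first that $E_x=\{e_x\}$ for all $x$. If the $e_x$ take only finitely many values, then three points share a coloring $e$, two of them have the same $e$-color, and these two satisfy (a) and (b) with no arrow at all. Otherwise pick $\alpha_n$ $(n<\omega)$ with the $e_{\alpha_n}$ distinct, and a countable $A$ on which their restrictions are distinct. Let $L=\{\alpha_n:n<\omega\}$, $w(\alpha_n)=\{e_{\alpha_n}\restriction A\}$ and $\beta=\beta_{(A,L,w),0}$. We have no control over $e_\beta$, but $e_\beta\restriction A\in w(\alpha_n)$ for at most one $n$. For any other $n$ the point $\alpha=\alpha_n$ works: if $e_\alpha$ separates $\alpha$ and $\beta$ then $\alpha\to_{e_\alpha}\beta$, and if $e_\beta$ separates them then $\beta\to_{e_\beta}\alpha$.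

For larger finite sets the two cases mix. The sets $E_\alpha$ may have a common part that also lies in $E_\beta$, and for $e\in E_\alpha\cap E_\beta$ no arrow helps: we need $e(\alpha)=e(\beta)$. But $\beta$ is determined by its code, so we cannot prescribe its colors. The remedy is to build $\omega_1$ points $\beta_j$, each prepared for every color pattern on the colorings seen so far, and to let the $\Delta$-system lemma find one that exhibits a pattern for which it was prepared.

\begin{proposition}\label{prop:diag}
For every assignment of finite sets $E_x\subseteq{}^\lambda2$ $(x<\lambda)$ there are $\alpha\ne\beta$ satisfying {\rm(a)} and {\rm(b)} with $Z_\alpha=\{\alpha\}$, $Z_\beta=\{\beta\}$.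
\end{proposition}

\begin{proof}
Call a function $\sigma$ from a finite set of colorings to $2$ \emph{good} if there is an infinite set of points $\alpha$, the \emph{witnesses}, such that $e(\alpha)=\sigma(e)$ for $e\in\operatorname{dom}\sigma$ and the sets $E_\alpha\setminus\operatorname{dom}\sigma$ are pairwise disjoint. Define $\beta_j$ by recursion on $j<\omega_1$. Let $\Omega_j$ be the countable set of good $\sigma$ with $\operatorname{dom}\sigma\subseteq\bigcup_{i<j}E_{\beta_i}$. Choose pairwise disjoint countably infinite sets $L_\sigma$ of witnesses for $\sigma\in\Omega_j$, let $L$ be their union, and let $A$ be a countable set on which distinct members of $\bigcup_{\alpha\in L}E_\alpha$ have distinct restrictions. For $\alpha\in L_\sigma$ let $w(\alpha)=\{e\restriction A:e\in E_\alpha\setminus\operatorname{dom}\sigma\}$. Put $\beta_j=\beta_{(A,L,w),j}$.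

The $\beta_j$ are distinct. Lemma~\ref{lem:delta} with $\kappa=\omega$, $\mu=\omega_1$, applied to the $\beta_j$ and $E_{\beta_j}$, gives $K$, $E_*$ and $\sigma$, and the points $\beta_j$ $(j\in K)$ witness that $\sigma$ is good. Fix $j\in K$ above $\min K$, and let $\beta=\beta_j$ have code $(A,L,w)$. Since $E_*\subseteq E_{\beta_{\min K}}$, we have $\sigma\in\Omega_j$. The sets $w(\alpha)$ for $\alpha\in L_\sigma$ are pairwise disjoint by the choice of $A$, so some $\alpha\in L_\sigma$ has $e\restriction A\notin w(\alpha)$ for all $e$ in the finite set $E_\beta$. This gives (b). For (a), let $e\in E_\alpha$. If $e\in E_*$ then $e(\alpha)=\sigma(e)=e(\beta)$; otherwise $e\restriction A\in w(\alpha)$.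
\end{proof}

Under CH the cardinal $\lambda=\omega_1$ is allowed in Proposition~\ref{prop:diag}, while $\omega_1$ carries no Dowker filter by Dowker's theorem. So general sets $Z_x$ pose a real additional problem. There are two new kinds of arrows.

\emph{Arrows from $x\in Z_\alpha\setminus\{\alpha\}$ to $\beta$.} The code of $\beta$ can list these points, and $\beta$ can concede every arrow to them. So a code has a \emph{support} $D\supseteq L$, and we must arrange that $Z_\alpha\setminus\{\alpha\}\subseteq D\setminus L$.

\emph{Arrows from $z\in Z_\beta\setminus\{\beta\}$ to $\alpha$.} The set $Z_\beta$ is known only once $\beta$ is, so our only freedom is the choice of $\alpha$ in $L$. The point $z$ has a code of its own, and so has $\alpha$.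
\begin{itemize}
\item If neither code mentions the other point, a default rule decides. It cannot follow the order of $\lambda$, since $z$ may lie on either side of $\alpha$. We give each point a \emph{height} $h<\omega_1$, let arrows go up, and make sure that $L$ contains candidates of unboundedly many heights.
\item If the code of $\alpha$ mentions $z$, we want $\alpha$ to concede to $z$, so $z$ must not lie in the set $L$ of the code of $\alpha$. We choose candidates $\alpha$ for which that set has no small elements.
\item If the code of $z$ mentions $\alpha$, then $z$ may concede to $\alpha$, which is the wrong direction. This must be avoided. We design the codes so that either the support of $z$ contains only few of our candidates, or $z$ and $\beta$ carry the same description of all candidates, in which case $z$ treats $\alpha$ as $\beta$ does.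
\end{itemize}
The last point is the heart of the matter and the subject of the next section.

\section{Blocks, threads and thin sets}\label{sec:threads}

From now on $\kappa<\mu\le\theta<\lambda$ are infinite regular cardinals such that
\begin{itemize}
\item[(P1)] $\nu^{<\kappa}<\mu$ for all $\nu<\mu$;
\item[(P2)] $\nu^{<\kappa}<\lambda$ for all infinite $\nu<\lambda$;
\item[(P3)] $\lambda^\theta=\lambda$;
\item[(P4)] either $\kappa=\omega$ and $\mu=\theta=\omega_1$ (\emph{Case A}), or $\mu<\theta$ (\emph{Case B}).
\end{itemize}

\begin{theorem}\label{thm:main}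
For such parameters there is a $\kappa$-complete Dowker filter on $\lambda$.
\end{theorem}

Here $\mu$ is the number of heights and the length of the recursion producing the points $\beta_j$, and $\theta$ is the length of the lists of candidates. Theorem~\ref{thm:one} uses Case A, in which ``fewer than $\kappa$'' means ``finitely many''. The two cases differ only in Lemma~\ref{lem:thin}, which is trivial in Case B. A reader who wants only the existence of some Dowker filter may therefore take $\kappa=\omega$, $\mu=\omega_1$, $\theta=\omega_2$, $\lambda=(2^{\aleph_2})^+$ and skip its proof.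

\subsection*{Blocks}

Two increasing $\theta$-sequences with different suprema have fewer than $\theta$ common terms. This is our source of almost disjointness, so candidates are listed in such sequences.

\begin{definition}
A \emph{block} is a pair $u=(A,\langle(\alpha_\xi,F_\xi,w_\xi):\xi<\theta\rangle)$ with
\[
A\in[\lambda]^{\le\theta},\qquad \alpha_\xi\in\lambda,\qquad F_\xi\in[\lambda\setminus\{\alpha_\xi\}]^{<\kappa},\qquad w_\xi\in[{}^A2]^{<\kappa},
\]
such that for $\xi<\xi'$ every element of $\{\alpha_\xi\}\cup F_\xi$ is smaller than every element of $\{\alpha_{\xi'}\}\cup F_{\xi'}$. The $\alpha_\xi$ are the \emph{leaders} of $u$. Put $L_u=\{\alpha_\xi:\xi<\theta\}$, $D_u=L_u\cup\bigcup_\xi F_\xi$ and $\eta_u=\sup_\xi\alpha_\xi$. We write $A^u,\alpha^u_\xi,w^u_\xi$ when $u$ must be named, and $\mathfrak B$ for the set of blocks.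
\end{definition}

The sets $A$ and $w_\xi$ play the same role as in Section~\ref{sec:diag}; the set $F_\xi$ will hold the part of $Z_{\alpha_\xi}$ that lies near $\alpha_\xi$. The leaders increase strictly, so $\operatorname{cf}\eta_u=\theta$ and $D_u\subseteq\eta_u<\lambda$.

\begin{lemma}\label{lem:blocks}
If $u,v$ are blocks with $\eta_u\ne\eta_v$, then $\{\xi<\theta:\alpha^u_\xi\in D_v\}$ is bounded in $\theta$.
\end{lemma}

\begin{proof}
If $\eta_v<\eta_u$, then $D_v\subseteq\eta_v$, and $\alpha^u_\xi<\eta_v$ only for boundedly many $\xi$. If $\eta_v>\eta_u$, pick $\xi_0$ with $\alpha^v_{\xi_0}\ge\eta_u$. Then $D_v\cap\eta_u\subseteq\bigcup_{\xi\le\xi_0}(\{\alpha^v_\xi\}\cup F^v_\xi)$ has size at most $|\xi_0+1|\cdot\kappa<\theta$, so it contains fewer than $\theta$ leaders of $u$.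
\end{proof}

\subsection*{Threads}

Different blocks can have the same supremum, even the same leaders with different sets $w_\xi$. We would like the supremum to determine the block, but we cannot prescribe the supremum of a block in terms of the block itself before it is built. We can prescribe it in terms of blocks built \emph{earlier}. So we stack $\kappa$ blocks and let the supremum of each one encode its predecessors.

By (P3) there are at most $\lambda$ choices for $A$, at most $\lambda$ for each triple $(\alpha_\xi,F_\xi,w_\xi)$ (note $|[{}^A2]^{<\kappa}|\le2^\theta\le\lambda$), and so $|\mathfrak B|\le\lambda^\theta=\lambda$ and $|{}^{<\kappa}\mathfrak B|\le\lambda$. By (F1) and (F2) we fix pairwise disjoint stationary sets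
\[
T_s\subseteq\{\eta<\lambda:\operatorname{cf}\eta=\theta\}\qquad(s\in{}^{<\kappa}\mathfrak B).
\]

\begin{definition}
A \emph{thread} is a sequence $t=\langle t_m:m<\kappa\rangle$ of blocks such that for all $m<\kappa$ we have $\eta_{t_m}\in T_{t\restriction m}$, and every element of $D_{t_m}$ is at least $\sup_{m'<m}\eta_{t_{m'}}$. Put $L_t=\bigcup_mL_{t_m}$ and $D_t=\bigcup_mD_{t_m}$.
\end{definition}

The sets $D_{t_m}$ lie in disjoint intervals, one after another, so each $x\in L_t$ is $\alpha^{t_m}_\xi$ for a unique pair $(m,\xi)$.

\begin{lemma}\label{lem:threads}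
Let $t\ne t'$ be threads and let $m^*$ be least with $t_{m^*}\ne t'_{m^*}$. For every $m>m^*$ the set $\{\xi<\theta:\alpha^{t_m}_\xi\in D_{t'}\}$ is bounded in $\theta$.
\end{lemma}

\begin{proof}
Let $m'<\kappa$. If $\eta_{t_m}=\eta_{t'_{m'}}$, then $T_{t\restriction m}$ meets $T_{t'\restriction m'}$, so $t\restriction m=t'\restriction m'$; hence $m=m'$ and $t_{m^*}=t'_{m^*}$, a contradiction. So Lemma~\ref{lem:blocks} applies to $t_m$ and $t'_{m'}$, and the set in question is a union of $\kappa<\theta$ bounded sets.
\end{proof}

Threads have length $\kappa$ so that the fewer than $\kappa$ points of $Z_\beta$ can all be escaped at one level $m$.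

\subsection*{Thin sets}

Not all of $Z_\alpha$ lies near $\alpha$. The low parts of the sets $Z_\alpha$ will be covered by $\mu$ sets of size below $\kappa$, and their union $P$ must be added to the support. Lemma~\ref{lem:threads} says nothing about $P$, so we need a substitute.

\begin{definition}
A set $P\in[\lambda]^{\le\mu}$ is \emph{thin} if for every thread $t$ there is $m_0<\kappa$ such that $\{\xi<\theta:\alpha^{t_m}_\xi\in P\}$ is nonstationary in $\theta$ for all $m\ge m_0$.
\end{definition}

In Case B every $P\in[\lambda]^{\le\mu}$ is thin, because the sets in the definition have size at most $\mu<\theta$. In Case A thinness is a restriction: for a thread $t$ the set $L_t$ has size $\aleph_1$ and is not thin. The next lemma shows that thinness can be bought by discarding some of the small sets. It also explains the word ``nonstationary'': from the sets $R_k=\{\alpha^u_k\}$, $k<\omega_1$, no uncountable subfamily covers only boundedly many leaders of $u$, but the subfamily of successor $k$ covers nonstationarily many.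

\begin{lemma}[Thinning]\label{lem:thin}
Let $|\Omega|<\mu$, and for $\sigma\in\Omega$ let $K_\sigma\in[\mu]^\mu$ and $R^\sigma_k\in[\lambda]^{<\kappa}$ $(k\in K_\sigma)$. There are $K'_\sigma\in[K_\sigma]^\mu$ such that $P=\bigcup_{\sigma\in\Omega}\bigcup_{k\in K'_\sigma}R^\sigma_k$ is thin.
\end{lemma}

\begin{proof}
In Case B take $K'_\sigma=K_\sigma$. Assume Case A, so $\Omega$ is countable and the $R^\sigma_k$ are finite. We first arrange that $P$ is a countable set together with countably many increasing $\omega_1$-sequences. Then only blocks whose supremum is the supremum of one of these sequences are in danger. There may be many such blocks, but the coding by the sets $T_s$ reduces them to countably many, which we handle directly.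

\emph{Step 1: if $K\subseteq\omega_1$ is uncountable and $r$ maps $K$ to the ordinals, then $r$ is constant or strictly increasing on an uncountable subset of $K$.} Assume that no value is taken uncountably often, and let $\zeta$ be least such that $K_0=\{k:r(k)<\zeta\}$ is uncountable. For $k'\in K_0$ the set $\{k:r(k)\le r(k')\}$ is countable: it is the union of $\{k:r(k)<r(k')\}$, countable by the minimality of $\zeta$, and one fiber of $r$. So we can choose recursively $k_\xi\in K_0$ $(\xi<\omega_1)$ with $k_\xi>k_{\xi'}$ and $r(k_\xi)>r(k_{\xi'})$ for all $\xi'<\xi$, since only countably many $k$ are excluded at each stage.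

\emph{Step 2: blocks with a harmless supremum.} Shrinking each $K_\sigma$, we may assume that $|R^\sigma_k|=n_\sigma$ for all $k\in K_\sigma$ and, by $n_\sigma$ applications of Step 1, that for each $i<n_\sigma$ the $i$-th element $r^\sigma_{k,i}$ of $R^\sigma_k$ is constant or strictly increasing in $k$. Let $Q$ be the countable set of constant values, and $H$ the countable set of suprema of the strictly increasing sequences $\langle r^\sigma_{k,i}:k\in K_\sigma\rangle$. Let $u$ be a block with $\eta_u\notin H$. Each strictly increasing sequence contains only countably many leaders of $u$: if its supremum $\eta'$ is below $\eta_u$, only countably many leaders are below $\eta'$, and if $\eta'>\eta_u$, only countably many terms are below $\eta_u$. As there are countably many pairs $(\sigma,i)$ and $Q$ is countable, $\{\xi:\alpha^u_\xi\in P\}$ is countable, whatever subsets $K'_\sigma\subseteq K_\sigma$ are used to form $P$.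

\emph{Step 3: countably many dangerous blocks.} The set $\Theta=\{s\in{}^{<\omega}\mathfrak B:T_s\cap H\ne\emptyset\}$ is countable, since the $T_s$ are disjoint. Let $\mathfrak T$ be the countable set of blocks that occur as entries of members of $\Theta$. Fix $\sigma$, let $R'_k$ be the set of $r^\sigma_{k,i}$ for the nonconstant coordinates $i$, and put
\[
I(k)=\{\xi<\omega_1:\alpha^u_\xi\in R'_k\text{ for some }u\in\mathfrak T\}\qquad(k\in K_\sigma).
\]
Each $I(k)$ is countable, because $R'_k$ is finite, $\mathfrak T$ is countable and $\xi\mapsto\alpha^u_\xi$ is injective. Each ordinal lies in at most $n_\sigma$ of the sets $R'_k$, because nonconstant coordinates are injective in $k$; so each $\xi$ lies in $I(k)$ for only countably many $k$. Choose recursively a strictly increasing continuous sequence $\langle c_\xi:\xi<\omega_1\rangle$ in $\omega_1$ and strictly increasing $k_\xi\in K_\sigma$: given $c_\xi$, all but countably many $k$ satisfy $I(k)\cap(c_\xi+1)=\emptyset$; let $k_\xi$ be one above the earlier ones, and take $c_{\xi+1}>c_\xi$ above $\sup I(k_\xi)$. Put $K'_\sigma=\{k_\xi:\xi<\omega_1\}$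 and $C_\sigma=\{c_\xi:\xi<\omega_1\}$. Since $I(k_\xi)$ lies strictly between $c_\xi$ and $c_{\xi+1}$, the club $C_\sigma$ is disjoint from $I(k)$ for every $k\in K'_\sigma$. Hence for $u\in\mathfrak T$,
\[
\{\xi:\alpha^u_\xi\in P\}\subseteq\{\xi:\alpha^u_\xi\in Q\}\cup\bigcup_{\sigma\in\Omega}(\omega_1\setminus C_\sigma),
\]
a countable union of nonstationary sets.

\emph{Step 4.} Let $t$ be a thread. If $\eta_{t_m}\in H$ for only finitely many $m$, Step 2 applies to $t_m$ for all large $m$. Otherwise $\eta_{t_m}\in T_{t\restriction m}$ shows that $t\restriction m\in\Theta$ for infinitely many $m$, so every $t_m$ is in $\mathfrak T$, and Step 3 applies.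
\end{proof}

\section{The orientation system}\label{sec:filter}

A \emph{code} is a pair $d=(P,t)$ with $P$ thin and $t$ a thread; put $L_d=L_t$ and $D_d=P\cup D_t$. By (P3) there are at most $\lambda^\mu\cdot\lambda^\kappa=\lambda$ codes, and $|D_d|\le\theta<\lambda$. By (F5) fix an injection $(d,k)\mapsto\beta_{d,k}\in\lambda$, for codes $d$ and $k<\mu$, with $D_d\subseteq\beta_{d,k}$. For $y=\beta_{d,k}$ with $d=(P,t)$ put
\[
D_y=D_d,\qquad L_y=L_d,\qquad t(y)=t,\qquad h(y)=k .
\]
For all other $y<\lambda$ put $D_y=L_y=\emptyset$ and $h(y)=0$. Always $L_y\subseteq D_y\subseteq y$. We call $D_y$ the support and $h(y)<\mu$ the height of $y$.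

Let $e\in{}^\lambda2$ and $x<y<\lambda$ with $e(x)\ne e(y)$. Exactly one of the following rules applies.
\begin{itemize}
\item[(L)] \emph{Leader.} If $x\in L_y$, say $x=\alpha^{t_m}_\xi$ with $t=t(y)$, then $x\to_ey$ if $e\restriction A^{t_m}\in w^{t_m}_\xi$, and $y\to_ex$ otherwise.
\item[(C)] \emph{Concession.} If $x\in D_y\setminus L_y$, then $x\to_ey$.
\item[(H)] \emph{Height.} If $x\notin D_y$, the arrow goes from the point of smaller height to the point of larger height; if $h(x)=h(y)$, then $x\to_ey$.
\end{itemize}
Rule (L) depends on $y$ only through the thread $t(y)$. By Lemma~\ref{lem:reduce}, Theorem~\ref{thm:main} follows once we prove $(\star_\kappa)$ for this system.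

\section{Proof of $(\star_\kappa)$}\label{sec:I}

Fix an assignment $x\mapsto(E_x,Z_x)$ with $E_x\in[{}^\lambda2]^{<\kappa}$ and $Z_x\in[\lambda]^{<\kappa}$. The outline is that of Proposition~\ref{prop:diag}: define good patterns, build points $\beta_j$ $(j<\mu)$ prepared for all good patterns seen so far, choose $\beta$ by the $\Delta$-system lemma, and then choose $\alpha$ among the leaders of $\beta$.

\subsection*{Recurrent types}

In Proposition~\ref{prop:diag} the points $\beta_j$ served as their own witnesses of goodness. That is no longer enough: a block needs leaders arbitrarily high in $\lambda$, in order to reach a supremum in a given $T_s$, and the $\beta_j$ are bounded. We show instead that each $\beta_j$ has copies cofinally in $\lambda$, which share its height, its colors and the low part of its set $Z$, and which bring only new colorings otherwise.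

A \emph{pattern} is a function $p$ with $\operatorname{dom}p\in[{}^\lambda2]^{<\kappa}$ and values in $2$. A \emph{type} is a pair $\tau=(p,R)$ with $p$ a pattern and $R\in[\lambda]^{<\kappa}$. A \emph{stage} is a pair $(\gamma,W)$ with $\gamma<\lambda$ and $W\in[{}^\lambda2]^{<\lambda}$. A point $\alpha<\lambda$ \emph{realizes $\tau$ over $(\gamma,W)$} if
\begin{gather*}
\alpha\ge\gamma,\qquad e(\alpha)=p(e)\text{ for }e\in\operatorname{dom}p,\qquad E_\alpha\cap W\subseteq\operatorname{dom}p,\\
Z_\alpha\cap\gamma\subseteq R,\qquad L_\alpha\cap\gamma=\emptyset .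
\end{gather*}
Then $\alpha$ also realizes $\tau$ over $(\gamma',W')$ whenever $\gamma'\le\gamma$ and $W'\subseteq W$. For $k<\mu$, the type $\tau$ is \emph{$k$-recurrent} if over every stage it is realized by a point of height $k$.

\begin{lemma}\label{lem:recur}
Let $k<\mu$ and $U\in[{}^\lambda2]^{<\lambda}$. There is a stage $(\gamma^*,W^*)$ with $U\subseteq W^*$ such that for every $\beta\ge\gamma^*$ with $h(\beta)=k$ and $L_\beta\cap\gamma^*=\emptyset$ the following type $(p,R)$ is $k$-recurrent:
\[
\operatorname{dom}p=E_\beta\cap W^*,\qquad p(e)=e(\beta),\qquad R=Z_\beta\cap\gamma^* .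
\]
\end{lemma}

\begin{proof}
We close off under counterexamples to recurrence. For each type $\tau$ that is not $k$-recurrent fix a stage $(\gamma_\tau,W_\tau)$ over which no point of height $k$ realizes $\tau$. Define stages $(\gamma_\rho,W_\rho)$, $\rho<\kappa$, nondecreasing in both coordinates, with $(\gamma_0,W_0)=(0,U)$ and unions at limits. Given $(\gamma_\rho,W_\rho)$, let $\nu=\max(\omega,|\gamma_\rho|,|W_\rho|)<\lambda$. There are at most $\nu^{<\kappa}$ types $(p,R)$ with $\operatorname{dom}p\subseteq W_\rho$ and $R\subseteq\gamma_\rho$, and $\nu^{<\kappa}<\lambda$ by (P2). Since $\lambda$ is regular, there is a stage $(\gamma_{\rho+1},W_{\rho+1})$ above $(\gamma_\rho,W_\rho)$ with $\gamma_\tau\le\gamma_{\rho+1}$ and $W_\tau\subseteq W_{\rho+1}$ for all such $\tau$ that are not $k$-recurrent. Let $\gamma^*=\bigcup_\rho\gamma_\rho$ and $W^*=\bigcup_\rho W_\rho$; this is a stage because $\kappa<\lambda$.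

Let $\beta$ and $\tau=(p,R)$ be as in the statement. By definition $\beta$ realizes $\tau$ over $(\gamma^*,W^*)$. As $\kappa$ is regular, $\operatorname{dom}p\subseteq W_\rho$ and $R\subseteq\gamma_\rho$ for some $\rho<\kappa$. If $\tau$ were not $k$-recurrent, we would have $\gamma_\tau\le\gamma^*$ and $W_\tau\subseteq W^*$, so $\beta$ would be a point of height $k$ realizing $\tau$ over $(\gamma_\tau,W_\tau)$, a contradiction.
\end{proof}

Recurrent types let us place leaders so that their supremum lands in a prescribed stationary set. We do not know in advance where the supremum will be, so we realize every type at each of $\lambda$ steps and select a $\theta$-sequence afterwards.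

\begin{lemma}\label{lem:place}
Let $|J|\le\theta$, let $\tau_a$ be a $k_a$-recurrent type for $a\in J$, let $*\notin J$ and $g:\theta\to J\cup\{*\}$. Let $\zeta<\lambda$ and let $T\subseteq\{\eta<\lambda:\operatorname{cf}\eta=\theta\}$ be stationary. There are ordinals $\gamma_\xi,\alpha_\xi$ $(\xi<\theta)$ such that $\langle\gamma_\xi:\xi<\theta\rangle$ is strictly increasing, $\gamma_0\ge\zeta$, $\sup_\xi\gamma_\xi\in T$,
\[
\gamma_\xi\le\alpha_\xi<\gamma_{\xi+1},\qquad Z_{\alpha_\xi}\subseteq\gamma_{\xi+1},
\]
and, if $g(\xi)=a\in J$, then $\alpha_\xi$ has height $k_a$ and realizes $\tau_a$ over $(\gamma_\xi,\bigcup_{\xi'<\xi}E_{\alpha_{\xi'}})$.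
\end{lemma}

\begin{proof}
Define a strictly increasing continuous sequence $\langle\delta_i:i<\lambda\rangle$ in $\lambda$ with $\delta_0=\zeta$, and points $x_{i,a}$ for $a\in J\cup\{*\}$. At step $i$ let $W_i$ be the union of the sets $E_{x_{i',a}}$ with $i'<i$; it has size at most $|i|\cdot\theta<\lambda$. For $a\in J$ let $x_{i,a}$ be a point of height $k_a$ realizing $\tau_a$ over $(\delta_i,W_i)$, and let $x_{i,*}=\delta_i$. Let $\delta_{i+1}<\lambda$ exceed all $x_{i,a}$ and all elements of all $Z_{x_{i,a}}$; these are at most $\theta$ ordinals. By (F1) there is a limit $\iota<\lambda$ with $\delta_\iota\in T$, and $\operatorname{cf}\iota=\theta$. Let $\langle\iota_\xi:\xi<\theta\rangle$ be strictly increasing and cofinal in $\iota$, and put $\gamma_\xi=\delta_{\iota_\xi}$ and $\alpha_\xi=x_{\iota_\xi,g(\xi)}$. Then $\sup_\xi\gamma_\xi=\delta_\iota$, $\delta_{\iota_\xi+1}\le\gamma_{\xi+1}$, and $\bigcup_{\xi'<\xi}E_{\alpha_{\xi'}}\subseteq W_{\iota_\xi}$.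
\end{proof}

A pattern $\sigma$ is \emph{good} if there are $K\in[\mu]^\mu$ and $k$-recurrent types $(p_k,R_k)$, for $k\in K$, such that $\sigma\subseteq p_k$ and the sets $\operatorname{dom}p_k\setminus\operatorname{dom}\sigma$ are pairwise disjoint. Thus a good pattern is shown by points that occur cofinally in $\lambda$ and at unboundedly many heights.

\subsection*{The points $\beta_j$}

By recursion on $j<\mu$ we define a code $d_j=(P_j,t^j)$ and put $\beta_j=\beta_{d_j,j}$. Suppose that $\beta_i$ is defined for $i<j$, and let $U_j=\bigcup_{i<j}E_{\beta_i}$; it has size at most $\nu=\max(\kappa,|j|)<\mu$. Let $(\gamma^*_j,W^*_j)$ be given by Lemma~\ref{lem:recur} for $k=j$ and $U=U_j$.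

\emph{The set $P_j$ and the tasks.} Let $\Omega_j$ be the set of good patterns $\sigma$ with $\operatorname{dom}\sigma\subseteq U_j$. Then $|\Omega_j|\le\nu^{<\kappa}<\mu$ by (P1). For $\sigma\in\Omega_j$ fix witnesses $K_\sigma$ and $\tau^\sigma_k=(p^\sigma_k,R^\sigma_k)$, $k\in K_\sigma$, of goodness. A subset of $K_\sigma$ of size $\mu$ is still a witness, so by Lemma~\ref{lem:thin} we may assume that
\[
P_j=\bigcup_{\sigma\in\Omega_j}\bigcup_{k\in K_\sigma}R^\sigma_k
\]
is thin. A \emph{task} is a pair $(\sigma,k)$ with $\sigma\in\Omega_j$ and $k\in K_\sigma$. The set $J$ of tasks has size at most $\mu\le\theta$ and may be empty, which is the reason for the symbol $*$. By (F2) fix $g:\theta\to J\cup\{*\}$ such that every value has a stationary preimage.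

\emph{The thread $t=t^j$.} Fix $\zeta_0<\lambda$ with $\zeta_0\ge\gamma^*_j$ and $P_j\subseteq\zeta_0$. Suppose that $t\restriction m$ is defined, and if $m>0$ let $\zeta_m=\sup_{m'<m}\eta_{t_{m'}}<\lambda$. Apply Lemma~\ref{lem:place} to the types $\tau^\sigma_k$, the map $g$, $\zeta=\zeta_m$ and $T=T_{t\restriction m}$, obtaining $\gamma_\xi$ and $\alpha_\xi$. The set $\mathcal E=\bigcup_{\xi<\theta}E_{\alpha_\xi}$ has size at most $\theta$; picking a point of disagreement for each pair, we find $A\in[\lambda]^{\le\theta}$ on which distinct members of $\mathcal E$ have distinct restrictions. If $g(\xi)=(\sigma,k)$ put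
\[
F_\xi=Z_{\alpha_\xi}\setminus(\gamma_\xi\cup\{\alpha_\xi\}),\qquad w_\xi=\{e\restriction A:e\in E_{\alpha_\xi}\setminus\operatorname{dom}\sigma\},
\]
and if $g(\xi)=*$ put $F_\xi=w_\xi=\emptyset$. Since $\{\alpha_\xi\}\cup F_\xi\subseteq[\gamma_\xi,\gamma_{\xi+1})$, this defines a block $t_m$ with $\eta_{t_m}=\sup_\xi\gamma_\xi\in T_{t\restriction m}$ and $D_{t_m}\subseteq[\zeta_m,\eta_{t_m})$. So $t$ is a thread, $D_t\cap\zeta_0=\emptyset$, and $d_j=(P_j,t)$ is a code (Figure~\ref{fig:code}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=1cm,font=\small]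
\draw[->] (0,0)--(11.4,0) node[right]{$\lambda$};
\draw[line width=2.5pt] (0.3,0)--(1.6,0) (2.2,0)--(4,0) (4.3,0)--(6,0) (7.5,0)--(9.2,0);
\node[above] at (0.95,0.05){$P_j$}; \node[above] at (3.1,0.05){$D_{t_0}$};
\node[above] at (5.15,0.05){$D_{t_1}$}; \node[above] at (8.35,0.05){$D_{t_m}$};
\node[above] at (6.7,0.05){$\cdots$}; \node[above] at (9.8,0.05){$\cdots$};
\draw (2,-0.12)--(2,0.12) (4,-0.12)--(4,0.12) (6,-0.12)--(6,0.12);
\node[below] at (2,-0.1){$\zeta_0$}; \node[below] at (4,-0.1){$\eta_{t_0}$}; \node[below] at (6,-0.1){$\eta_{t_1}$};
\fill (10.6,0) circle (2.2pt) node[above=2pt]{$\beta_j$};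
\draw[dashed] (7.5,-0.1)--(6.4,-0.9)--(1,-1.7) (9.2,-0.1)--(10.6,-1.7);
\draw (1,-2)--(10.6,-2);
\draw (1.3,-2.12)--(1.3,-1.88) (3.8,-2.12)--(3.8,-1.88) (6.3,-2.12)--(6.3,-1.88) (10.6,-2.12)--(10.6,-1.88);
\node[below] at (1.3,-2.1){$\gamma_0$}; \node[below] at (3.8,-2.1){$\gamma_1$};
\node[below] at (6.3,-2.1){$\gamma_2$}; \node[below] at (10.6,-2.1){$\eta_{t_m}$};
\fill (2.5,-2) circle (2.2pt) node[below=2pt]{$\alpha_0$}; \fill (4.6,-2) circle (2.2pt) node[below=2pt]{$\alpha_1$};
\draw[fill=white] (1.9,-2) circle (2.2pt) (3.2,-2) circle (2.2pt) (5.2,-2) circle (2.2pt) (5.8,-2) circle (2.2pt);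
\node[below] at (8.3,-2.1){$\cdots$};
\end{tikzpicture}
\caption{The support of the point $\beta_j$ inside $\lambda$. Top: the thin set $P_j$ lies below $\zeta_0$, and the $\kappa$ blocks of the thread follow one another below $\beta_j$. Bottom: one block, enlarged. Each interval $[\gamma_\xi,\gamma_{\xi+1})$ contains one leader $\alpha_\xi$ (filled) and the set $F_\xi$ (hollow); the elements of $Z_{\alpha_\xi}$ below $\gamma_\xi$ lie in $P_j$.}
\label{fig:code}
\end{figure}

\begin{lemma}\label{lem:obs}
Let $j<\mu$.
\begin{itemize}
\item[(i)] The type $(p_j,R_j)$ with $\operatorname{dom}p_j=E_{\beta_j}\cap W^*_j$, $p_j(e)=e(\beta_j)$, $R_j=Z_{\beta_j}\cap\gamma^*_j$ is $j$-recurrent.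
\item[(ii)] If $\alpha=\alpha_\xi$ is a leader of a block $t^j_m$ and $g(\xi)\ne*$, then $Z_\alpha\setminus\{\alpha\}\subseteq D_{\beta_j}\setminus L_{\beta_j}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) We have $h(\beta_j)=j$ and $\emptyset\ne L_{\beta_j}\subseteq[\zeta_0,\beta_j)$ with $\zeta_0\ge\gamma^*_j$. So $\beta_j\ge\gamma^*_j$, $L_{\beta_j}\cap\gamma^*_j=\emptyset$, and Lemma~\ref{lem:recur} applies.

(ii) Let $g(\xi)=(\sigma,k)$ and $x\in Z_\alpha\setminus\{\alpha\}$. If $x<\gamma_\xi$, then $x\in R^\sigma_k\subseteq P_j\subseteq\zeta_0$ because $\alpha$ realizes $\tau^\sigma_k$, and $L_{\beta_j}\cap\zeta_0=\emptyset$. Otherwise $x\in F_\xi\subseteq[\gamma_\xi,\gamma_{\xi+1})$, and $\alpha$ is the only leader of $t^j$ in this interval: the other leaders of $t^j_m$ lie in the other intervals $[\gamma_{\xi'},\gamma_{\xi'+1})$, and the leaders of the other blocks lie outside $[\zeta_m,\eta_{t^j_m})$.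
\end{proof}

\subsection*{Choice of $\beta$}

By (P1), Lemma~\ref{lem:delta} applies to the points $\beta_j$ and the sets $E_{\beta_j}$ and gives $K\in[\mu]^\mu$, $E_*$ and $\sigma:E_*\to2$. Let $j_0=\min K$. For $j\in K\setminus\{j_0\}$ we have $E_*\subseteq E_{\beta_{j_0}}\subseteq U_j\subseteq W^*_j$ and $E_*\subseteq E_{\beta_j}$, so $\sigma\subseteq p_j$; and the sets $\operatorname{dom}p_j\setminus E_*\subseteq E_{\beta_j}\setminus E_*$ are pairwise disjoint. By Lemma~\ref{lem:obs}(i), the types $(p_j,R_j)$ witness that $\sigma$ is good.

Fix $j\in K\setminus\{j_0\}$ and put $\beta=\beta_j$ and $t=t^j$. Then $\sigma\in\Omega_j$ and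
\begin{equation}\label{eq:agree}
e(\beta)=\sigma(e)\qquad\text{for all }e\in E_*=\operatorname{dom}\sigma .
\end{equation}
Below, $K_\sigma$, $\tau^\sigma_k=(p^\sigma_k,R^\sigma_k)$ and $g$ are the objects used in the construction of $d_j$.

\subsection*{Choice of $\alpha$}

Now $E_\beta$ and $Z_\beta$ are known, and we choose a block, a height and a position, in this order. Call $z\in Z_\beta$ a \emph{rival} if $z=\beta_{(P',t'),k'}$ with $t'\ne t$.

\emph{The block.} For a rival $z=\beta_{(P',t'),k'}$ we have $D_z=P'\cup D_{t'}$, so by Lemma~\ref{lem:threads} and the thinness of $P'$ the set $\{\xi:\alpha^{t_m}_\xi\in D_z\}$ is nonstationary for all large $m<\kappa$. There are fewer than $\kappa$ rivals and $\kappa$ is regular, so one $m$ works for all of them. Fix it, let $\eta=\eta_{t_m}$, and let $\gamma_\xi,\alpha_\xi,w_\xi,A,\mathcal E$ refer to the construction of $t_m$. Rule (L) sees a coloring only through its restriction to $A$, so it may confuse a member of $E_\beta$ with a member of $\mathcal E$. Let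
\[
E^\sharp=\{e'\in\mathcal E\setminus E_*: e'\restriction A=e\restriction A\text{ for some }e\in E_\beta\}.
\]
By the choice of $A$, each $e\in E_\beta$ contributes at most one element, so $|E^\sharp|<\kappa$.

\emph{The height.} Choose $k\in K_\sigma$ such that $k>h(z)$ for all $z\in Z_\beta$ and $E^\sharp\cap\operatorname{dom}p^\sigma_k=\emptyset$. The first condition excludes a bounded subset of $\mu$, as $|Z_\beta|<\kappa<\mu$. The second excludes at most one $k$ for each member of $E^\sharp$, because $E^\sharp$ is disjoint from $E_*$ and the sets $\operatorname{dom}p^\sigma_k\setminus E_*$ are pairwise disjoint. Since $|K_\sigma|=\mu$, such a $k$ exists.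

\emph{The position.} Choose $\xi$ in the stationary set $S=g^{-1}(\sigma,k)$ such that
\begin{itemize}
\item[(1)] $\alpha_\xi\notin D_z$ for every rival $z$;
\item[(2)] $\gamma_\xi>z$ for every $z\in Z_\beta\cap\eta$;
\item[(3)] $E_{\alpha_\xi}\cap E^\sharp=\emptyset$.
\end{itemize}
Condition (1) excludes a union of fewer than $\kappa$ nonstationary sets. Condition (2) excludes a bounded set, since $\operatorname{cf}\eta=\theta>|Z_\beta|$ and $\sup_\xi\gamma_\xi=\eta$. Condition (3) excludes at most one $\xi\in S$ for each $e'\in E^\sharp$: if $e'\in E_{\alpha_\xi}\cap E_{\alpha_{\xi'}}$ with $\xi<\xi'$ in $S$, then $e'\in\operatorname{dom}p^\sigma_k$ because $\alpha_{\xi'}$ realizes $\tau^\sigma_k$ over a stage whose second coordinate contains $E_{\alpha_\xi}$, and this contradicts the choice of $k$. So a nonstationary set is excluded, and $\xi$ exists.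

Put $\alpha=\alpha_\xi$. Then $\alpha\in L_\beta\subseteq\beta$, so $\alpha\ne\beta$. Also $h(\alpha)=k$, and since $\alpha$ realizes $\tau^\sigma_k$ over a stage with first coordinate $\gamma_\xi$ and $\sigma\subseteq p^\sigma_k$,
\begin{equation}\label{eq:alpha}
e(\alpha)=\sigma(e)\text{ for all }e\in E_*,\qquad L_\alpha\cap\gamma_\xi=\emptyset .
\end{equation}
Moreover,
\begin{equation}\label{eq:miss}
e\restriction A\notin w_\xi\qquad\text{for all }e\in E_\beta,
\end{equation}
for if $e\restriction A=e'\restriction A$ with $e'\in E_\alpha\setminus E_*$, then $e'\in E_\alpha\cap E^\sharp$, contrary to (3).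

\subsection*{Verification}

\emph{Clause (a).} Let $x\in Z_\alpha$, $e\in E_\alpha$ and $e(x)\ne e(\beta)$. If $x\ne\alpha$, then $x\in D_\beta\setminus L_\beta$ by Lemma~\ref{lem:obs}(ii), and $x\to_e\beta$ by rule (C). If $x=\alpha$, then $e\notin E_*$ by \eqref{eq:agree} and \eqref{eq:alpha}, so $e\restriction A\in w_\xi$, and $\alpha\to_e\beta$ by rule (L).

\emph{Clause (b).} Let $z\in Z_\beta$, $e\in E_\beta$ and $e(z)\ne e(\alpha)$; in particular $z\ne\alpha$.
\begin{itemize}
\item Suppose $\alpha\in D_z$; this includes the case $z=\beta$. Then $D_z\ne\emptyset$, so $z=\beta_{(P',t'),k'}$ for some code $(P',t')$ and some $k'$, and $t'=t$ by (1). Hence $\alpha\in L_t=L_z$ is the leader with index $(m,\xi)$ of $t(z)$, and $z\to_e\alpha$ by rule (L) and \eqref{eq:miss}.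
\item Suppose $z\in D_\alpha$. Then $z<\alpha<\eta$, so $z<\gamma_\xi$ by (2), and $z\notin L_\alpha$ by \eqref{eq:alpha}. Rule (C) gives $z\to_e\alpha$.
\item Suppose $\alpha\notin D_z$ and $z\notin D_\alpha$. Whichever of the two points is smaller, rule (H) applies, and $h(z)<k=h(\alpha)$ gives $z\to_e\alpha$.
\end{itemize}
This proves $(\star_\kappa)$, and with Lemma~\ref{lem:reduce} it proves Theorem~\ref{thm:main}. \qed

\section{Proofs of Theorems~\ref{thm:one} and~\ref{thm:two}}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Take Case A. Then $\lambda=\lambda^{\aleph_1}\ge2^{\aleph_1}>\omega_1=\theta$ and (P3) is the hypothesis. Since $\nu^{<\omega}\le\max(\nu,\omega)$, (P1) and (P2) hold. Theorem~\ref{thm:main} gives a Dowker filter on $\lambda$. For $\lambda=(2^{\aleph_1})^+$, which is regular, (F4) gives $\lambda^{\aleph_1}=\lambda\cdot(2^{\aleph_1})^{\aleph_1}=\lambda$.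
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:two}]
(a) We may assume $X\subseteq Y$. Let $\mathcal F$ be a Dowker filter on $X$. Then $\mathcal F'=\{B\subseteq Y:B\cap X\in\mathcal F\}$ is a filter on $Y$, and it is $\kappa$-complete if $\mathcal F$ is. For (I), let $f:Y\to\mathcal F'$; a pair for the map $x\mapsto f(x)\cap X$ from $X$ to $\mathcal F$ is an $f$-pair. For (II), let $e:Y\to2$, and put $f'_e(x)=f_{e\restriction X}(x)$ for $x\in X$ and $f'_e(x)=X$ for $x\in Y\setminus X$. All values are members of $\mathcal F'$ contained in $X$, so an $f'_e$-pair $x,y$ lies in $X$ and is an $f_{e\restriction X}$-pair; hence $e(x)=e(y)$. The remaining statements follow from Theorem~\ref{thm:one} for $\lambda=(2^{\aleph_1})^+$ and, when $2^{\aleph_1}$ is regular, for $\lambda=2^{\aleph_1}$, as $(2^{\aleph_1})^{\aleph_1}=2^{\aleph_1}$.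

(b) If $2^{\aleph_1}=\aleph_2$, then $2^{\aleph_1}$ is regular, so by (a) every set of size at least $\aleph_2$ carries a Dowker filter. The converse is Dowker's theorem.

(c) Let $\mu=(2^{<\kappa})^+$, $\theta=\mu^+$ and $\lambda=(2^\theta)^+$. These are regular, $\kappa\le2^{<\kappa}<\mu<\theta<\lambda$, and we are in Case B. For (P1) it suffices to show $(2^{<\kappa})^\nu\le2^{<\kappa}$ for each cardinal $\nu<\kappa$. The set ${}^{<\kappa}2$ has size $2^{<\kappa}$, so we count maps $\nu\to{}^{<\kappa}2$. As $\kappa$ is regular, the values of such a map have lengths bounded by some ordinal $\rho<\kappa$. There are at most $2^{|\rho+1|}$ binary sequences of length at most $\rho$, hence at most $2^{|\rho+1|\cdot\nu}\le2^{<\kappa}$ maps for each $\rho$, and at most $\kappa\cdot2^{<\kappa}=2^{<\kappa}$ maps in all. For (P2), if $\nu<\lambda$ then $\nu^{<\kappa}\le(2^\theta)^\theta=2^\theta<\lambda$. For (P3), $\lambda^\theta=\lambda\cdot(2^\theta)^\theta=\lambda$ by (F4). Theorem~\ref{thm:main} gives a $\kappa$-complete Dowker filter on $\lambda$, and the proof of (a) transfers it to every set of size at least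 $\lambda$. The last statement is Lemma~\ref{lem:colors}.
\end{proof}

\begin{remark}
In Theorem~\ref{thm:one} the hypothesis $\lambda^{\aleph_1}=\lambda$ cannot be replaced by $\lambda^{\aleph_0}=\lambda$: under CH the cardinal $\omega_1$ satisfies the latter and carries no Dowker filter. The regularity of $\lambda$ matters in one case only. If $\lambda^{\aleph_1}=\lambda$ then $\lambda\ge2^{\aleph_1}$, and for $\lambda>2^{\aleph_1}$ Theorem~\ref{thm:two}(a) applies; so the only case not covered is that of a singular $\lambda=2^{\aleph_1}$.
\end{remark}

\begin{thebibliography}{9}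

\bibitem{DSD}
\emph{Dowker and Super-Dowker Filters},
\texttt{http://www.math.cmu.edu/users/jcumming/papers/\allowbreak dowker\_revised\_jan\_2017.pdf}.

\bibitem{Kunen}
Kunen, \emph{Set Theory}.

\end{thebibliography}
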